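\title{Planar graphs with a forest backbone can need seven colors}

\begin{abstract}
A 2-backbone $k$-coloring of a graph $G$ with a spanning subgraph $H$ is a proper coloring of $G$ with colors $1,\dots,k$ in which the ends of every edge of $H$ receive colors that differ by at least $2$. Broersma et al.\ conjectured that six colors suffice whenever $G$ is planar and $H$ is a forest. We disprove this with a planar graph on 220 vertices whose backbone is a spanning tree. With the Four-Color Theorem, the maximum over planar graphs with forest backbones is therefore exactly $7$. We also show that, for a planar graph with a spanning tree as backbone, it is NP-complete to decide whether six colors suffice.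
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. Let $G=(V,E)$ be a graph and let $H$ be a spanning subgraph of $G$, called the \emph{backbone}. For an integer $q\ge 2$, a \emph{$q$-backbone $k$-coloring} of $(G,H)$ is a map $f\colon V\to\{1,\dots,k\}$ such that
\[
|f(u)-f(v)|\ge 1 \ \text{ for all } uv\in E(G), \qquad |f(u)-f(v)|\ge q \ \text{ for all } uv\in E(H).
\]
The \emph{$q$-backbone chromatic number} $\mathrm{BBC}_q(G,H)$ is the least $k$ for which such a coloring exists. For graph classes $\mathcal G$ and $\mathcal H$, let $\mathrm{BBC}_q(\mathcal G,\mathcal H)$ be the maximum of $\mathrm{BBC}_q(G,H)$ over all pairs with $G\in\mathcal G$, $H\in\mathcal H$ and $H$ a spanning subgraph of $G$. We write $\mathcal P$ for the class of planar graphs and $\mathcal F$ for the class of forests, and we consider only $q=2$.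

The parameter measures the cost of spreading the colors apart along the backbone. If $\chi(G)$ is the chromatic number of $G$, then
\begin{equation}\label{eq:bounds}
\chi(G)\le \mathrm{BBC}_2(G,H)\le 2\chi(G)-1 .
\end{equation}
For the upper bound, take a proper coloring $c\colon V\to\{1,\dots,\chi(G)\}$ and use $2c-1$: its values are odd, so adjacent vertices differ by at least $2$. Both bounds occur. The lower one is attained when $H$ has no edges. The upper one is attained when $H=G$, because a 2-backbone $k$-coloring $f$ of $(G,G)$ yields the proper coloring $\lceil f/2\rceil$ with $\lceil k/2\rceil$ colors.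

By the Four-Color Theorem, every planar graph $G$ has $\chi(G)\le 4$, so \eqref{eq:bounds} gives $\mathrm{BBC}_2(G,H)\le 7$ for every backbone $H$, and $(K_4,K_4)$ needs all seven colors. A forest is a much thinner backbone: it has at most $n-1$ edges, while a planar graph on $n\ge3$ vertices may have $3n-6$. On $K_4$ the saving is large. A spanning path needs only four colors (use $2,4,1,3$ along the path). A spanning star needs five: with four colors all of them occur, so some leaf has a color next to that of the center, whereas center $1$ and leaves $3,4,5$ is a valid coloring. One would therefore guess that a forest backbone always saves at least one of the seven colors. Broersma et al.\ showed that $\mathrm{BBC}_2(\mathcal P,\mathcal F)\ge 6$, so no more than one color can be saved in general, and they conjectured that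
\[
\mathrm{BBC}_2(\mathcal P,\mathcal F)=6;
\]
see \cite{LCBC} for this statement of the problem. We show that the conjecture is false.

\begin{theorem}\label{thm:counter}
There is a planar graph $G$ on $220$ vertices with a spanning tree $T$ such that $(G,T)$ has no 2-backbone $6$-coloring. Hence $\mathrm{BBC}_2(\mathcal P,\mathcal F)\ne 6$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
$\mathrm{BBC}_2(\mathcal P,\mathcal F)=7$. For every $n\ge 220$ the value $7$ is attained by a maximal planar graph on $n$ vertices with a spanning tree as backbone.
\end{theorem}

Here a planar graph is \emph{maximal planar} if adding any edge between two nonadjacent vertices destroys planarity. The third result says that the pairs needing seven colors admit no easy description.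

\begin{theorem}\label{thm:np}
Given a planar graph $G$ and a spanning tree $T$ of $G$, deciding whether $\mathrm{BBC}_2(G,T)\le 6$ is NP-complete.
\end{theorem}

The proof of Theorem~\ref{thm:counter} is self-contained. Theorem~\ref{thm:sharp} uses the Four-Color Theorem for the upper bound, and Theorem~\ref{thm:np} uses the NP-completeness of 3-colorability of planar graphs \cite{GJS}.

All three proofs rest on one planar gadget $W$, whose backbone is a tree, and which prevents a chosen vertex from taking the middle colors $3$ and $4$. Section~\ref{sec:five} shows the method with five colors, where it takes a few lines, and isolates the difficulty with six. Sections~\ref{sec:D} and~\ref{sec:W} build $W$. Section~\ref{sec:seven} proves Theorems~\ref{thm:counter} and~\ref{thm:sharp}, and Section~\ref{sec:np} proves Theorem~\ref{thm:np}.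

\section{The method with five colors}\label{sec:five}

Our graphs are assembled from small pieces, and two standard facts keep the assembly under control.

\begin{itemize}
\item[(P)] If two planar graphs have exactly one vertex in common, or exactly two vertices that are adjacent in both, then their union is planar. Indeed, the second graph can be drawn with the common vertex or edge on its outer face, and then placed inside a face of the first graph that contains the common vertex or edge.
\item[(T)] If a forest and a tree have exactly one vertex in common, their union is a forest with as many components as the first forest.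
\end{itemize}

We also use without comment that a 2-backbone $k$-coloring of $(G',H')$ restricts to one of $(G,H)$ whenever $G\subseteq G'$ and $H\subseteq H'$.

The method has two steps: attach a gadget that restricts the colors available at a vertex, and then put restricted vertices into a clique that the remaining colors cannot serve.

\begin{example}\label{ex:five}
Let $f$ be a 2-backbone $5$-coloring of $K_4$ whose backbone is a star with center $u$. The three leaves are pairwise adjacent, so they need three distinct colors at distance at least $2$ from $f(u)$. The colors at distance at least $2$ from $2$, $3$, $4$ form the sets $\{4,5\}$, $\{1,5\}$, $\{1,2\}$, each of size two. Hence $f(u)\in\{1,5\}$. Now take three disjoint copies of this $K_4$ and join their centers in a triangle of non-backbone edges. The result is planar by (P), it has $12$ vertices, and its backbone consists of three stars. In a 2-backbone $5$-coloring the three centers would need three distinct colors from $\{1,5\}$. So this pair needs at least six colors.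
\end{example}

From now on, \emph{coloring} means 2-backbone $6$-coloring. For a color $i$, let $A(i)$ be the set of colors in $\{1,\dots,6\}$ at distance at least $2$ from $i$; these are the colors allowed at a backbone neighbor of a vertex colored $i$:
\begin{equation}\label{eq:A}
\begin{array}{lll}
A(1)=\{3,4,5,6\},\quad & A(2)=\{4,5,6\},\quad & A(3)=\{1,5,6\},\\[2pt]
A(6)=\{1,2,3,4\}, & A(5)=\{1,2,3\}, & A(4)=\{1,2,6\}.
\end{array}
\end{equation}
The \emph{reflection} $i\mapsto 7-i$ preserves distances between colors, so it maps colorings to colorings.

With six colors the second step of the method survives. Suppose that the four vertices of a $K_4$ can be confined to $\{1,2,5,6\}$. Then all four colors occur, and each of them is at distance $1$ from another one. So the center of a spanning star has a leaf whose color is too close.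

The first step fails in its simple form. Every set $A(i)$ has at least three elements. If $u$ is adjacent to all other vertices of a planar graph $G$, then $G-u$ can be drawn with all its vertices on one face, that is, it is outerplanar, and outerplanar graphs are 3-colorable. So a star centered at $u$ excludes no color at $u$. What remains true is that the color $3$ leaves no slack: if $f(u)=3$ and three backbone neighbors of $u$ form a triangle, then their colors are exactly $1$, $5$, $6$. In particular some triangle at $u$ has the colors $5,3,6$. We shall fill such triangles with a gadget that cannot be colored when its corners show this pattern.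

\section{A triangle gadget that forbids one pattern}\label{sec:D}

The gadget will sit in a triangular face $abc$ in which $b$ is the vertex to be restricted and $ba$, $bc$ are already backbone edges. A backbone path inside the face joining two of the corners would close a cycle in the backbone. So we allow the backbone of the gadget to touch only one corner, $a$; the corners $b$ and $c$ act through ordinary edges alone.

Write $p\sim p'$ for adjacency. The gadget $D(a,b,c)$ consists of the triangle $abc$ and eight new vertices $x,y,z,t,r_1,r_2,s,w$ placed inside it as follows (Figure~\ref{fig:D}).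
\begin{itemize}
\item Add a triangle $xyz$ with $y\sim a,b$ and $z\sim a,c$ and $x\sim b,c$. This gives an octahedron with inner faces $aby$, $bcx$, $acz$, $ayz$, $bxy$, $cxz$, $xyz$.
\item In the face $acz$ add $t\sim a,c,z$; in the face $act$ add $r_1\sim a,c,t$; in the face $atr_1$ add $r_2\sim a,t,r_1$.
\item In the face $xyz$ add $s\sim x,y,z$; in the face $xys$ add $w\sim x,y,s$.
\end{itemize}
The octahedron is planar, and each later vertex is placed in a triangular face and joined to its three corners, so the gadget is drawn without crossings inside $abc$. Its backbone edges are
\[
ay,\ yw,\ wx,\ xs \qquad\text{and}\qquad ar_2,\ r_2t,\ tz,\ r_2r_1 .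
\]
They form the paths $a\,y\,w\,x\,s$ and $a\,r_2\,t\,z$, which share only $a$, and the pendant edge $r_2r_1$. So the backbone of the gadget is a tree on $a$ and the eight new vertices, and it misses $b$ and $c$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=5mm}]
\node (a) at (0,0) {$a$}; \node (b) at (6,9) {$b$}; \node (c) at (12,0) {$c$};
\node (y) at (3.6,6) {$y$}; \node (x) at (8.4,6) {$x$}; \node (z) at (6,3.2) {$z$};
\node (s) at (6,4.4) {$s$}; \node (w) at (6,5.3) {$w$}; \node (t) at (6,2) {$t$};
\node (p) at (6,0.3) {$r_1$}; \node (r) at (4.6,0.9) {$r_2$};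
\draw (a) to[bend left=25] (b); \draw (b) to[bend left=25] (c); \draw (c) to[bend left=25] (a);
\draw (y)--(b)--(x)--(c)--(z)--(a) (x)--(y)--(z)--(x) (a)--(t)--(c)--(p)--(a) (p)--(t) (y)--(s)--(z) (s)--(w);
\draw[line width=2pt] (a)--(y)--(w)--(x)--(s) (a)--(r)--(t)--(z) (r)--(p);
\end{tikzpicture}
\caption{The triangle gadget $D(a,b,c)$. Thick edges are backbone edges; they form a tree on $a$ and the eight inner vertices. No 2-backbone $6$-coloring gives $a,b,c$ the colors $5,3,6$.}
\label{fig:D}
\end{figure}

The three parts have separate tasks when $(a,b,c)$ is colored $(5,3,6)$. The edge $ay$ pushes $y$ into $A(5)=\{1,2,3\}$, and $b$ removes the color $3$. The same device does not work for $z$, since $z$ is not adjacent to $b$. Instead, $r_1$ and $r_2$ force a middle color on $t$, and the edge $tz$ then pushes $z$ into $\{1,2\}$. Once $y$ and $z$ occupy $1$ and $2$, the adjacent vertices $s$ and $w$ compete for a single color.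

\begin{lemma}\label{lem:D}
No coloring $f$ of $D(a,b,c)$ has $(f(a),f(b),f(c))=(5,3,6)$.
\end{lemma}

\begin{proof}
Suppose that $f(a)=5$, $f(b)=3$ and $f(c)=6$.

\emph{The vertex $y$.} The backbone edge $ay$ gives $f(y)\in A(5)=\{1,2,3\}$, and $y\sim b$ gives $f(y)\in\{1,2\}$.

\emph{The vertex $t$.} Since $t\sim a,c$, we have $f(t)\notin\{5,6\}$. The backbone edges $ar_2$ and $r_2t$ give $f(r_2)\in A(5)\cap A(f(t))$. If $f(t)=2$, this set is empty. If $f(t)=1$, it is $\{3\}$; then the backbone edge $r_2r_1$ gives $f(r_1)\in A(3)=\{1,5,6\}$, and these are the colors of the neighbors $t,a,c$ of $r_1$. Hence $f(t)\in\{3,4\}$.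

\emph{The vertex $z$.} The backbone edge $tz$ gives $f(z)\in A(3)\cup A(4)=\{1,2,5,6\}$, and $z\sim a,c$ gives $f(z)\in\{1,2\}$. As $y\sim z$, we get $\{f(y),f(z)\}=\{1,2\}$.

\emph{The vertices $x,s,w$.} The neighbors $y,z,b,c$ of $x$ have the colors $1,2,3,6$, so $f(x)\in\{4,5\}$. By \eqref{eq:A}, $A(f(x))=\{1,2,j\}$, where $j=6$ if $f(x)=4$ and $j=3$ if $f(x)=5$. The backbone edges $xs$ and $xw$ put $f(s)$ and $f(w)$ in $\{1,2,j\}$. Since $s\sim y,z$, we have $f(s)=j$. The backbone edge $yw$ gives $f(w)\in A(1)\cup A(2)=\{3,4,5,6\}$, so $f(w)=j$ as well. This contradicts $s\sim w$.
\end{proof}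

By reflection, no coloring has $(f(a),f(b),f(c))=(2,4,1)$ either.

\begin{remark}\label{rem:order}
The gadget is sensitive to the order of $a$ and $c$. The pattern $(f(a),f(b),f(c))=(6,3,5)$ extends: take $f(z)=f(w)=f(r_2)=1$, $f(s)=2$, $f(t)=3$, $f(y)=f(r_1)=4$ and $f(x)=6$.
\end{remark}

\section{A vertex that avoids the middle colors}\label{sec:W}

Let $u$ be joined by backbone edges to the vertices of a triangle, and let $f(u)=3$. The triangle is colored $1,5,6$ in an unknown order. Each pair of its vertices lies with $u$ on one face, and by Remark~\ref{rem:order} a gadget in that face catches the colors $5,6$ in only one of the two orders. We therefore arrange that each pair of colors appears on two faces at $u$, and we orient the two gadgets oppositely.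

Take a hexagon $v_1v_2\cdots v_6$, a vertex $u$ inside it adjacent to all $v_i$, and the three chords $v_1v_3$, $v_3v_5$, $v_5v_1$ drawn outside it. The chords pairwise share an end, so they can be drawn without crossings (Figure~\ref{fig:W}). All six edges $uv_i$ are backbone edges. In the six faces at $u$ insert the gadgets
\begin{equation}\label{eq:six}
\begin{array}{lll}
D(v_1,u,v_2),\quad & D(v_2,u,v_3),\quad & D(v_3,u,v_4),\\[2pt]
D(v_5,u,v_4), & D(v_6,u,v_5), & D(v_1,u,v_6),
\end{array}
\end{equation}
each with its own eight inner vertices; a mirror image of Figure~\ref{fig:D} is used where the orientation requires it. Call the resulting graph $W$. It is planar and has $7+6\cdot 8=55$ vertices. Its backbone $T_W$ consists of the star at $u$ and six trees, each meeting the rest of the backbone only in its vertex $a\in\{v_1,\dots,v_6\}$. By (T), $T_W$ is a spanning tree of $W$.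

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=5.5mm}]
\node (u) at (0,0) {$u$};
\node (v1) at (90:4) {$v_1$}; \node (v2) at (30:1.35) {$v_2$}; \node (v3) at (-30:4) {$v_3$};
\node (v4) at (-90:1.35) {$v_4$}; \node (v5) at (210:4) {$v_5$}; \node (v6) at (150:1.35) {$v_6$};
\draw (v1)--(v3)--(v5)--(v1);
\draw[line width=2pt] (u)--(v1) (u)--(v2) (u)--(v3) (u)--(v4) (u)--(v5) (u)--(v6);
\path[->,thick] (v1) edge (v2) (v2) edge (v3) (v3) edge (v4) (v5) edge (v4) (v6) edge (v5) (v1) edge (v6);
\end{tikzpicture}
\caption{The graph $W$ before the triangle gadgets are inserted. Thick edges are backbone edges. An arrow from $v_i$ to $v_j$ on a hexagon edge means that the face $uv_iv_j$ receives the gadget $D(v_i,u,v_j)$.}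
\label{fig:W}
\end{figure}

\begin{lemma}\label{lem:W}
Every coloring $f$ of $(W,T_W)$ has $f(u)\notin\{3,4\}$.
\end{lemma}

\begin{proof}
By reflection it suffices to exclude $f(u)=3$. Suppose $f(u)=3$. Then $f(v_i)\in A(3)=\{1,5,6\}$ for all $i$. The chords make $v_1,v_3,v_5$ pairwise adjacent, so their colors $\alpha=f(v_1)$, $\gamma=f(v_3)$, $\beta=f(v_5)$ satisfy $\{\alpha,\beta,\gamma\}=\{1,5,6\}$. Each of $v_2,v_4,v_6$ is adjacent to two of these vertices and so has the color of the third: $f(v_2)=\beta$, $f(v_4)=\alpha$, $f(v_6)=\gamma$. Thus $v_1,\dots,v_6$ are colored $\alpha,\beta,\gamma,\alpha,\beta,\gamma$. In the six gadgets, arranged as in \eqref{eq:six}, the pairs $(f(a),f(c))$ are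
\[
\begin{array}{lll}
(\alpha,\beta),\quad & (\beta,\gamma),\quad & (\gamma,\alpha),\\[2pt]
(\beta,\alpha), & (\gamma,\beta), & (\alpha,\gamma).
\end{array}
\]
These are all six ordered pairs of distinct colors from $\{1,5,6\}$. One of them is $(5,6)$, and in that gadget $(f(a),f(b),f(c))=(5,3,6)$, contrary to Lemma~\ref{lem:D}.
\end{proof}

Let $(G,H)$ be a graph with a backbone and let $S\subseteq V(G)$. For each $v\in S$ take a new copy of $(W,T_W)$, identify its vertex $u$ with $v$, and add its edges to $G$ and its backbone edges to $H$. We denote the result by $(G^S,H^S)$ and call the vertices of $S$ \emph{restricted}.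

\begin{lemma}\label{lem:attach}
\begin{itemize}
\item[(a)] The graph $G^S$ has $|V(G)|+54|S|$ vertices. It is planar if $G$ is planar, and connected if $G$ is connected. If $H$ is a spanning forest of $G$, then $H^S$ is a spanning forest of $G^S$ with the same number of components.
\item[(b)] Every coloring of $(G^S,H^S)$ restricts to a coloring $f$ of $(G,H)$ with $f(S)\subseteq\{1,2,5,6\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Add the copies one at a time. Each copy is a connected planar graph on $55$ vertices, with a spanning tree as backbone, that meets the graph built so far in one vertex. So (a) follows from (P) and (T). Part (b) is Lemma~\ref{lem:W} applied to each copy.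
\end{proof}

\section{Seven colors are needed}\label{sec:seven}

For $i\in\{1,2,5,6\}$ let the \emph{partner} $\bar{\imath}$ of $i$ be given by $\bar 1=2$, $\bar 2=1$, $\bar 5=6$, $\bar 6=5$. A color and its partner are at distance $1$. The two colors of $\{1,2,5,6\}\setminus\{i,\bar{\imath}\}$ are at distance at least $3$ from both $i$ and $\bar{\imath}$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $K$ be the complete graph on $S=\{u_0,u_1,u_2,u_3\}$, and let $B$ be the star with edges $u_0u_1,u_0u_2,u_0u_3$. Put $(G,T)=(K^S,B^S)$. By Lemma~\ref{lem:attach}(a), $G$ is planar with $4+4\cdot 54=220$ vertices, and $T$ is a spanning tree of $G$.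

Suppose that $f$ is a coloring of $(G,T)$. By Lemma~\ref{lem:attach}(b), $f(u_i)\in\{1,2,5,6\}$ for all $i$. The $u_i$ are pairwise adjacent, so each of these four colors occurs exactly once. The partner of $f(u_0)$ is therefore the color of some $u_i$ with $i\ne 0$. Then $|f(u_0)-f(u_i)|=1$ although $u_0u_i\in E(T)$, a contradiction. A 2-backbone $k$-coloring with $k\le 6$ is also a 2-backbone $6$-coloring, so $\mathrm{BBC}_2(G,T)\ge 7$, and hence $\mathrm{BBC}_2(\mathcal P,\mathcal F)\neq 6$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By the Four-Color Theorem and \eqref{eq:bounds}, $\mathrm{BBC}_2(G',H')\le 7$ for every planar graph $G'$ and every backbone $H'$. Let $n\ge 220$ and let $(G,T)$ be as in Theorem~\ref{thm:counter}. Add $n-220$ new vertices, each joined to one vertex of $G$ by a backbone edge. The graph stays planar by (P), and the backbone becomes a spanning tree $T_n$ of it by (T). Then add non-backbone edges, keeping the graph simple and planar, until no further edge can be added. The result $G_n$ is a maximal planar graph on $n$ vertices with spanning tree $T_n$. A coloring of $(G_n,T_n)$ would restrict to a coloring of $(G,T)$, so $\mathrm{BBC}_2(G_n,T_n)=7$.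
\end{proof}

\begin{remark}[Circular version]
Suppose that the $k$ colors are arranged on a circle, so that backbone edges must satisfy $2\le |f(u)-f(v)|\le k-2$. The least $k$ for which such a coloring exists is at least $\mathrm{BBC}_2(G,H)$, since the condition is stronger. For planar $G$ it is at most $8$: with $k=8$, the colors $1,3,5,7$ have differences $2,4,6$. So the maximum of this circular parameter over planar graphs with forest backbones is $7$ or $8$; in particular it is not $6$.
\end{remark}

\section{Deciding whether six colors suffice}\label{sec:np}

We reduce from the following problem, which is NP-complete \cite{GJS}: given a planar graph $Q$, decide whether it has a proper coloring with three colors.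

The plan is to restrict the vertices of $Q$ to $\{1,2,5,6\}$ and to make $2$ and $5$ act as one color by forbidding them on the two ends of an edge. Since $A(2)\cap A(5)=\emptyset$, a common backbone neighbor of the two ends does this. Three things are needed. First, a reduction must also produce colorings, so we must know that $W$ excludes no color other than $3$ and $4$. Second, joining the ends of every edge of $Q$ by a backbone path would turn every cycle of $Q$ into a cycle of the backbone; we avoid this by copying the color of a vertex to a new vertex in another backbone component. Third, the backbone so obtained is a forest, and it must be made a spanning tree without changing colorability.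

\subsection*{The gadget $W$ allows the colors $1,2,5,6$}

\begin{lemma}\label{lem:Wcol}
For each $i\in\{1,2,5,6\}$ there is a coloring $f$ of $(W,T_W)$ with $f(u)=i$. Consequently, every coloring $f$ of a pair $(G,H)$ with $f(S)\subseteq\{1,2,5,6\}$ extends to a coloring of $(G^S,H^S)$.
\end{lemma}

\begin{proof}
By reflection we may take $i\in\{1,2\}$. Color $v_1,\dots,v_6$ with $4,5,6,4,5,6$. Consecutive vertices of the hexagon have distinct colors, the triangle $v_1v_3v_5$ has the colors $4,6,5$, and $\{4,5,6\}\subseteq A(i)$. Each gadget $D(a,b,c)$ in $W$ now has $f(b)\in\{1,2\}$, and $f(a),f(c)$ are distinct colors in $\{4,5,6\}$. Color its inner vertices by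
\[
f(z)=f(w)=f(r_2)=1,\qquad f(s)=2,\qquad f(x)=f(a),\qquad
f(y)=\begin{cases}6&\text{if } f(a)=4,\\ 3&\text{if } f(a)\in\{5,6\},\end{cases}
\]
and give $t$ and $r_1$ the two colors of $\{3,4,5,6\}\setminus\{f(a),f(c)\}$. Call $b,z,w,r_2,s$ \emph{low}; their colors are at most $2$. Call $a,c,x,y,t,r_1$ \emph{high}; their colors are at least $3$.

The only edges between low vertices are $sz$ and $sw$. They are not backbone edges, and their ends are colored $2$ and $1$.

The edges between high vertices are the six edges among $a,c,t,r_1$, which have four distinct colors, and the edges $cx$, $xy$, $ay$. Here $f(x)=f(a)\ne f(c)$, and $f(y)$ is at distance at least $2$ from $f(a)=f(x)$. The only backbone edge in this group is $ay$.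

An edge between a low and a high vertex has ends of distinct colors. The backbone edges of the gadget of this kind are $yw$, $xw$, $ar_2$, $tr_2$, $r_1r_2$, $tz$, whose low end has color $1$ and whose high end has color at least $3$, and $xs$, where $f(s)=2$ and $f(x)\ge 4$.

So $f$ is a coloring of $(W,T_W)$. The second statement follows because each copy of $W$ in $G^S$ meets the rest of $G^S$ only in its vertex $u$.
\end{proof}

By Lemmas~\ref{lem:attach}(b) and~\ref{lem:Wcol}, the pair $(G^S,H^S)$ has a coloring if and only if $(G,H)$ has a coloring $f$ with $f(S)\subseteq\{1,2,5,6\}$.

\subsection*{Copying a color}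

The $K_4$ in the proof of Theorem~\ref{thm:counter} fails because the partner color must appear on a leaf of the star. If one of the three star edges is removed from the backbone, the partner color is forced onto that vertex. Doing this twice copies a color.

The \emph{equality gadget} $E(p,p')$ has vertices $p,p',b,c,d,c',d'$. It consists of a $K_4$ on $\{p,b,c,d\}$ and a $K_4$ on $\{p',b,c',d'\}$, and its backbone edges are $pc,pd,p'c',p'd'$. Its backbone has three components: a star at $p$, a star at $p'$, and the single vertex $b$.

\begin{lemma}\label{lem:E}
Every coloring $f$ of $E(p,p')$ with all colors in $\{1,2,5,6\}$ has $f(p)=f(p')$. Conversely, for each $i\in\{1,2,5,6\}$ there is such a coloring with $f(p)=f(p')=i$.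
\end{lemma}

\begin{proof}
The four vertices $p,b,c,d$ are pairwise adjacent, so they use each of $1,2,5,6$ once. The partner of $f(p)$ is at distance $1$ from $f(p)$, so it is not the color of $c$ or $d$; hence it is $f(b)$. The same argument in the second $K_4$ shows that $f(b)$ is the partner of $f(p')$. The partner map is a bijection, so $f(p)=f(p')$. Conversely, put $f(p)=f(p')=i$ and $f(b)=\bar{\imath}$, and give each of the pairs $c,d$ and $c',d'$ the two colors of $\{1,2,5,6\}\setminus\{i,\bar{\imath}\}$. Both copies of $K_4$ have four distinct colors, and the ends of each backbone edge differ by at least $3$.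
\end{proof}

\subsection*{Joining backbone components}

Making an existing edge a backbone edge may destroy colorings, and a new backbone path with two edges forbids the colors $2,5$ on its ends. A path with three edges forbids nothing.

\begin{lemma}\label{lem:path}
For all $i,j\in\{1,\dots,6\}$ there are $k,l\in\{1,\dots,6\}$ with $|i-k|\ge2$, $|k-l|\ge 2$ and $|l-j|\ge 2$.
\end{lemma}

\begin{proof}
If $i,j\le 2$, take $(k,l)=(4,6)$. If $i,j\ge5$, take $(k,l)=(3,1)$. If $i\le 4$ and $j\ge3$, take $(k,l)=(6,1)$. If $i\ge 3$ and $j\le 4$, take $(k,l)=(1,6)$. These cases cover all pairs: for $i\le2$ the first or the third case applies, for $i\ge5$ the second or the fourth, and for $i\in\{3,4\}$ the third or the fourth.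
\end{proof}

\begin{lemma}\label{lem:tree}
Let $G$ be a connected planar graph and let $F$ be a spanning forest of $G$ with $\kappa$ components. One can construct in polynomial time a planar graph $G'$ on $|V(G)|+2(\kappa-1)$ vertices and a spanning tree $T'$ of $G'$ such that $(G',T')$ has a coloring if and only if $(G,F)$ has one.
\end{lemma}

\begin{proof}
If $\kappa=1$ there is nothing to do. If $\kappa\ge2$, then, since $G$ is connected, some edge $pp'$ of $G$ joins two components of $F$. Add two new vertices $m,m'$ and the backbone edges $pm$, $mm'$, $m'p'$. This glues a $4$-cycle along the edge $pp'$, so the new graph is connected and, by (P), planar. The new backbone is a spanning forest with $\kappa-1$ components, since the new path joins two different components. A coloring of the new pair restricts to $(G,F)$, and a coloring of $(G,F)$ extends to $m,m'$ by Lemma~\ref{lem:path}. Repeat until one component is left.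
\end{proof}

\subsection*{The reduction}

\begin{proof}[Proof of Theorem~\ref{thm:np}]
A map $f\colon V(G)\to\{1,\dots,6\}$ can be checked edge by edge in polynomial time, so the problem is in NP.

Let $Q$ be a planar graph. We may assume that $Q$ is connected: an edge added between two components keeps the graph planar, by (P) applied twice, and it preserves 3-colorability, because the colors in one of the two components can be permuted. Let $Q$ have $n$ vertices and $\mu$ edges.

\emph{Construction.} Define $(G_0,F_0)$ as follows. Keep the vertices of $Q$. Delete each edge $e=gh$ and replace it by new vertices $g_e,h_e,m_e$, equality gadgets $E(g,g_e)$ and $E(h,h_e)$ with five new vertices each, and the triangle $g_eh_em_e$, in which $g_em_e$ and $h_em_e$ are backbone edges and $g_eh_e$ is not. Let $S$ be the set of all vertices of $G_0$ other than the vertices $m_e$, and put $(G_1,F_1)=(G_0^S,F_0^S)$.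

\emph{Planarity and the backbone.} The graph $G_0$ arises from $Q$ in two steps. First subdivide each edge $e=gh$ into a path $g\,b\,g_e\,h_e\,b'\,h$, where $b$ and $b'$ are the middle vertices of the two equality gadgets. Then glue a $K_4$ along each of the edges $gb$, $bg_e$, $h_eb'$, $b'h$ and a triangle along $g_eh_e$. So $G_0$ is connected, and planar by (P). The components of $F_0$ are of three kinds: for each vertex $g$ of $Q$, a star with center $g$ and two leaves for each edge of $Q$ at $g$; for each edge $e=gh$, the path $g_em_eh_e$ with two further leaves at each of $g_e$ and $h_e$; and the $2\mu$ single vertices $b,b'$. Thus $F_0$ is a spanning forest with $n+3\mu$ components. By Lemma~\ref{lem:attach}(a), $G_1$ is connected and planar and $F_1$ is a spanning forest of $G_1$ with $n+3\mu$ components. Since $|S|=n+12\mu$, the graph $G_1$ has $55(n+12\mu)+\mu$ vertices.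

\emph{Claim: $(G_0,F_0)$ has a coloring $f$ with $f(S)\subseteq\{1,2,5,6\}$ if and only if $Q$ is 3-colorable.}

Let $f$ be such a coloring and let $e=gh$ be an edge of $Q$. All vertices of the equality gadgets lie in $S$, so Lemma~\ref{lem:E} and the edge $g_eh_e$ give $f(g)=f(g_e)\neq f(h_e)=f(h)$. Moreover $f(m_e)\in A(f(g))\cap A(f(h))$, and $A(2)\cap A(5)=\emptyset$, so $\{f(g),f(h)\}\ne\{2,5\}$. Hence the map $1\mapsto 1$, $2\mapsto 2$, $5\mapsto 2$, $6\mapsto 3$ turns $f|_{V(Q)}$ into a proper 3-coloring of $Q$.

Conversely, let $f$ be a proper coloring of $Q$ with the colors $1,2,6$. For each edge $e=gh$ put $f(g_e)=f(g)$, $f(h_e)=f(h)$ and $f(m_e)=4$. Then $f(g_e)\neq f(h_e)$, and both colors lie in $A(4)=\{1,2,6\}$. By Lemma~\ref{lem:E}, $f$ extends to each equality gadget $E(p,p')$ with colors in $\{1,2,5,6\}$. The extensions are independent, because the five vertices of a gadget other than $p,p'$ have no neighbors outside it in $G_0$. This proves the claim.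

\emph{Conclusion.} By the claim and Lemmas~\ref{lem:attach}(b) and~\ref{lem:Wcol}, $(G_1,F_1)$ has a coloring if and only if $Q$ is 3-colorable. Lemma~\ref{lem:tree} turns $(G_1,F_1)$ into a planar graph $G$ with a spanning tree $T$ such that $\mathrm{BBC}_2(G,T)\le6$ if and only if $Q$ is 3-colorable. The number of vertices of $G$ is linear in $n+\mu$, and every step of the construction takes polynomial time. Since 3-colorability of planar graphs is NP-complete \cite{GJS}, so is the problem of deciding whether $\mathrm{BBC}_2(G,T)\le 6$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GJS}
Garey, Johnson and Stockmeyer,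
\emph{Some simplified NP-complete graph problems},
Theoret. Comput. Sci. 1 (1976).

\bibitem{LCBC}
\emph{List circular backbone colouring},
\texttt{https://core.ac.uk/download/49501153.pdf}.

\end{thebibliography}
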